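# Six colours do not suffice: forest backbones in planar graphs

## A planar graph with a forest backbone that needs seven colours

**Theorem 1.** There is a planar graph $G$ (with 570 vertices) and a forest $F$ in $G$ such that $(G,F)$ has no $2$-backbone $6$-colouring. Moreover $F$ extends to a spanning tree $T$ of $G$ of diameter $12$, and
$$\mathrm{BBC}_2(G,F)=\mathrm{BBC}_2(G,T)=7 .$$

**Theorem 2.** If $G$ is planar and $T$ is a spanning tree of $G$ of diameter at most $5$, then $\mathrm{BBC}_2(G,T)\le 6$. More generally, $\mathrm{BBC}_2(G,H)\le 6$ for any spanning subgraph $H$ of $G$ for which some two vertices cover all edges of $H$ whose ends both have $H$-degree at least $2$.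

Theorem 1 is the main result. It answers the following conjecture of Broersma et al., which appears in "(Circular) backbone colouring: forest backbones in planar graphs" (https://hal.inria.fr/hal-00957243/document): *if $G$ is a planar graph and $F$ a forest in $G$, then $\mathrm{BBC}_2(G,F)\le 6$.* By Theorem 1 the conjecture is false. Theorem 2 is a complement that says for which backbones one simple argument for the bound $6$ does work.

We now say what the words mean.

## Backbones, the sets $N(i)$, and the bound $3q+1$

All graphs are simple. Let $G=(V,E)$ be a graph.

**Definition (backbone colouring).** Let $H=(V,E(H))$ be a spanning subgraph of $G$, called the *backbone*. A $k$-colouring is a map $f:V\to\{1,\dots,k\}$. It is a *$q$-backbone colouring* of $(G,H)$ if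
$$|f(u)-f(v)|\ge 1 \text{ for all } uv\in E(G),\qquad |f(u)-f(v)|\ge q \text{ for all } uv\in E(H).$$
The *$q$-backbone chromatic number* $\mathrm{BBC}_q(G,H)$ is the smallest $k$ for which a $q$-backbone $k$-colouring exists. For a forest $F$ in $G$, $\mathrm{BBC}_q(G,F)$ means $\mathrm{BBC}_q(G,H)$, where $H$ has vertex set $V$ and edge set $E(F)$.

So the colours are integers: ordinary edges ask only for different colours, and backbone edges ask for colours at distance at least $q$.

Three examples with $q=2$:

* $G=K_3$, backbone a path $xyz$. With colours $\{1,2,3\}$, the middle vertex $y$ cannot be $2$; if $y=1$ then $x=z=3$, and if $y=3$ then $x=z=1$, but $xz$ is an edge. With four colours, $y=1$, $x=3$, $z=4$ works. So the value is $4$.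
* $G=K_4$, backbone a Hamiltonian path. The colours $2,4,1,3$ along the path work, and $K_4$ needs four colours. So the value is $4$.
* $G=K_4$, backbone a star with centre $r$. The three leaves need three distinct colours at distance at least $2$ from $f(r)$. With colours $\{1,2,3,4\}$ there are at most two such colours. With five colours, $f(r)=1$ and leaves $3,4,5$ works. So the value is $5$.

Recall that the *$H$-degree* of a vertex is its degree in $H$; a set of vertices *covers* a set of edges if each of the edges has an end in the set; the *diameter* of a tree is the length of its longest path; and the *eccentricity* of a vertex is its greatest distance to another vertex.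

**The general upper bound.** By the Four-Colour Theorem a planar $G$ has a proper colouring with four classes. Give these classes the colours $1,\ 1+q,\ 1+2q,\ 1+3q$. Any two of these differ by at least $q$, so
$$\mathrm{BBC}_q(G,H)\le 3q+1\quad\text{for every planar } G \text{ and every spanning subgraph } H. \tag{1}$$
For $q=2$ the bound is $7$. The conjecture asks to save one colour when the backbone is a forest. The source also records a planar $\hat G$ with a forest $\hat F$ such that $\mathrm{BBC}_2(\hat G,\hat F)=6$, so one could not hope for $5$. By (1) and Theorem 1, the maximum of $\mathrm{BBC}_2(G,F)$ over planar $G$ and forests $F$ is exactly $7$, and the same holds with spanning trees in place of forests.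

**Notation from now on.** Apart from the next section, which first looks at five colours, "colouring" means $2$-backbone $6$-colouring. A backbone neighbour of a vertex coloured $i$ has its colour in $N(i)=\{j\in\{1,\dots,6\}:|i-j|\ge2\}$:
$$\begin{array}{lll}
N(1)=\{3,4,5,6\}, & N(2)=\{4,5,6\}, & N(3)=\{1,5,6\},\\
N(4)=\{1,2,6\}, & N(5)=\{1,2,3\}, & N(6)=\{1,2,3,4\}.
\end{array}\tag{2}$$
The map $i\mapsto 7-i$ preserves differences, so it sends colourings to colourings. We write $x$ for $f(x)$ when no confusion arises.

## A triangle of stars: why five colours fail, and why six survive

Here is a small planar pair that needs six colours. It shows the pattern of the later construction.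

Take a triangle $r_1r_2r_3$ with no backbone edges. At each $r_i$ glue a $K_4$ on $r_i$ and three new vertices, with backbone the star centred at $r_i$. The graph has $12$ vertices, it is planar, and the backbone is a forest.

Suppose only the colours $1,\dots,5$ are used. The leaves at $r_i$ need three distinct colours at distance at least $2$ from $f(r_i)$. For $f(r_i)=2,3,4$ the available sets are $\{4,5\},\{1,5\},\{1,2\}$, which are too small. So $f(r_i)\in\{1,5\}$ for each $i$. But the $r_i$ are three mutually adjacent vertices, so they need three colours. Contradiction.

With six colours, $f(r_1)=1$, $f(r_2)=2$, $f(r_3)=3$ works: the leaves get $\{4,5,6\}$, $\{4,5,6\}$, $\{1,5,6\}$. So the value of this pair is exactly $6$.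

The argument has two parts: a rooted graph that *forces the root into a small set of colours*, and then a pigeonhole on a triangle of roots. Try it with six colours. By (2), every $N(i)$ has at least three elements, so a star on $K_4$ forces nothing at the root. Could a larger neighbourhood help? Suppose $r$ is joined by backbone edges to all vertices of an outerplanar graph $O$. Outerplanar graphs are $3$-colourable, so $O$ can be coloured from $N(i)$ for every $i$. Hence every colour of $r$ is still possible. Some further device is needed. Before building it, let us see how far one gets in the other direction, trying to prove the conjecture.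

## Squeezing four colour classes into six colours

A sensible attempt at the upper bound: take a proper $4$-colouring with classes $A,B,C,D$ and fit it into $\{1,\dots,6\}$. Put $A$ at colour $1$ and $B$ at colour $6$, and give each of the two middle classes a pair of colours to choose from: $C$ gets $\{2,3\}$ and $D$ gets $\{4,5\}$. A vertex of $C$ prefers $2$, away from $D$, but must take $3$ if it has a backbone neighbour in $A$. Symmetrically, a vertex of $D$ prefers $5$, but must take $4$ if it has a backbone neighbour in $B$. The only possible failure is a backbone edge with colours $3$ and $4$.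

**Proposition 1.** Let $G$ have a proper $4$-colouring with classes $A,B,C,D$, and let $H$ be any spanning subgraph of $G$. Suppose $H$ has no path $a\,x\,y\,b$ with $a\in A$, $x\in C$, $y\in D$, $b\in B$. Then $\mathrm{BBC}_2(G,H)\le 6$.

**Proof.** Colour $A$ with $1$ and $B$ with $6$. Colour $x\in C$ with $3$ if $x$ has an $H$-neighbour in $A$, and with $2$ otherwise. Colour $y\in D$ with $4$ if $y$ has an $H$-neighbour in $B$, and with $5$ otherwise. The four classes are independent in $G$ and use disjoint sets of colours, so the colouring is proper on $G$. We check the $H$-edges by the classes of their ends.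

* $A$–$B$: the difference is $5$.
* $A$–$C$: the end in $C$ has an $H$-neighbour in $A$, so its colour is $3$; the difference is $2$.
* $A$–$D$: the end in $D$ has colour $4$ or $5$; the difference is at least $3$.
* $B$–$C$: the end in $C$ has colour $2$ or $3$; the difference is at least $3$.
* $B$–$D$: the end in $D$ has an $H$-neighbour in $B$, so its colour is $4$; the difference is $2$.
* $C$–$D$: the possible pairs are $(2,4),(2,5),(3,5),(3,4)$, and only $(3,4)$ is bad. If $xy\in E(H)$ has $x=3$ and $y=4$, then $x$ has an $H$-neighbour $a\in A$ and $y$ has an $H$-neighbour $b\in B$. The vertices $a,x,y,b$ lie in four different classes, so they are distinct, and $a\,x\,y\,b$ is a forbidden path. So this does not happen. $\square$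

The argument stops at the path $a\,x\,y\,b$ that meets all four classes in this order: $x$ is pushed up to $3$, $y$ is pushed down to $4$, and they collide. If all the edges that can be in the middle of such a path are covered by two vertices, then naming the classes well avoids the problem. This gives Theorem 2.

**Proof of Theorem 2.**

**Step 1: the general statement.** The aim is to choose the names of the classes so that no bad path exists. Let $r_1,r_2$ cover all edges of $H$ with both ends of $H$-degree at least $2$. Take a proper $4$-colouring of $G$ (Four-Colour Theorem). The vertices $r_1,r_2$ lie in at most two classes, so we may name the classes such that $r_1,r_2\in A\cup B$. Suppose $a\,x\,y\,b$ is a path of $H$ as in Proposition 1. Then $x$ has the two $H$-neighbours $a,y$, and $y$ has the two $H$-neighbours $x,b$. So both ends of the edge $xy$ have $H$-degree at least $2$, and one of $r_1,r_2$ is an end of $xy$. But $x\in C$ and $y\in D$, while $r_1,r_2\in A\cup B$, a contradiction. So there is no such path, and Proposition 1 gives $\mathrm{BBC}_2(G,H)\le6$.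

**Step 2: trees of diameter at most $5$.** The aim is to find the two covering vertices. Let $T$ be a tree of diameter at most $5$, and let $T'$ be what remains when the leaves are deleted. Then $T'$ is empty or a tree, and its edges are exactly the edges of $T$ with both ends of degree at least $2$. If $T'$ has at most one edge, two vertices (indeed one) suffice, so let $T'$ have at least two edges.

First, $T'$ has diameter at most $3$. Let $P$ be a longest path in $T'$, with ends $g\ne h$. Each of $g,h$ has degree at least $2$ in $T$. Since $T$ has no cycle, $g$ has only one neighbour on $P$, so it has a neighbour $g'$ off $P$; likewise $h$ has a neighbour $h'$ off $P$, and $g'\ne h'$ since $T$ has no cycle. So $g'Ph'$ is a path of $T$ that is longer than $P$ by $2$, and $P$ has length at most $5-2=3$.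

If $T'$ has diameter $2$, it is a star and its centre covers all edges. If it has diameter $3$, let $w_0w_1w_2w_3$ be a longest path. Then $w_1,w_2$ cover all edges. Otherwise some edge avoids both, and its end $y$ farther from $\{w_1,w_2\}$ is at distance at least $2$ from $\{w_1,w_2\}$. By symmetry let $w_1$ be the nearer of the two to $y$. The path from $y$ to $w_1$ avoids $w_2$, so it lies on the $w_1$-side of the edge $w_1w_2$. Continuing it by $w_2,w_3$, we get a path of length at least $4$, a contradiction. (This $T'$ is a *double star*: two adjacent centres, all other vertices being leaves at one of them.) Step 1 applies with $H=T$. $\blacksquare$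

Theorem 2 covers spanning trees of diameter at most $5$. The tree of Theorem 1 has diameter $12$. We turn to its construction.

## Forbidding an ordered triple of colours on a triangle

Return to a root $r$ joined by backbone edges to an outerplanar graph. Suppose $f(r)=5$. Then all neighbours have colours in $N(5)=\{1,2,3\}$. If the outerplanar graph is made of triangles that share edges, its $3$-colouring is determined up to a permutation of the colours. So although we could not exclude $f(r)=5$, we know the colouring of the neighbourhood up to six possibilities. If we can place inside a triangular face a gadget that forbids *one ordered triple*, we can place it in six ways and exclude all six possibilities. This excludes $f(r)=5$, and also $f(r)=2$ by the symmetry $i\mapsto 7-i$.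

The plan is to shrink the set of allowed root colours in stages:
$$\{1,\dots,6\}\ \longrightarrow\ \{1,3,4,6\}\ \longrightarrow\ \{1,6\}\ \longrightarrow\ \emptyset .$$
The gadget and the fan give the first arrow, a $K_4$ gives the second, and the triangle gives the third. In the first arrow we shall forbid the triple $(1,2,3)$ on a triangle $(u,v,t)$, together with its mirror image $(6,5,4)$.

Let us design the gadget. Suppose $u=1$, $v=2$, $t=3$. Every common neighbour of $u$ and $v$ has colour in $\{3,4,5,6\}$. The main tool is a vertex joined by backbone edges both to $v$ (coloured $2$) and to some vertex $y$. Its colour lies in $N(2)\cap N(y)$: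
$$\begin{array}{c|cccc}
y & 3&4&5&6\\ \hline
N(2)\cap N(y) & \{5,6\}&\{6\}&\emptyset&\{4\}
\end{array}\tag{3}$$
So such a $y$ is never $5$, and the colours $4$ and $6$ of $y$ force the middle vertex to take the other one. We use this twice.

* A vertex $d$ adjacent to $u,v,t$ has colour in $\{4,5,6\}$. If $m$ is joined by backbone edges to $v$ and $d$, then $\{d,m\}=\{4,6\}$. So any vertex $c$ adjacent to $u,v,d,m$ has colour in $\{3,5\}$.
* If $q$ is joined by backbone edges to $v$ and $c$, then $c\ne5$, so $c=3$ and $q\in\{5,6\}$. A backbone neighbour $w$ of $c$ that is adjacent to $u$ has $w\in\{5,6\}$.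

It would now suffice to have a third vertex $p$ with $p\in\{5,6\}$, with $p,q,w$ mutually adjacent. To get it, let $p$ be adjacent to $u,v$ and joined by a backbone edge to a vertex $x$ that is forced into $\{3,4\}$; by (2), a backbone neighbour of such an $x$ that avoids $1$ and $2$ is in $\{5,6\}$. And $x\in\{3,4\}$ is forced by one more small device, with vertices $s,z$, described below. All this has to be planar, and the backbone has to be a forest.

**Definition (the gadget $\Gamma(u,v,t)$).** Let $u,v,t$ bound a triangular face. Add nine vertices $d,c,m,p,q,w,x,z,s$ inside it, in this order:

* $d$ inside $uvt$, adjacent to $u,v,t$;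
* $c$ inside $uvd$, adjacent to $u,v,d$;
* $m$ inside $vcd$, adjacent to $v,c,d$;
* a triangle $pqw$ inside $uvc$, with $p\sim u,v$; $q\sim v,c$; $w\sim c,u$;
* $x$ inside $uvp$, adjacent to $u,v,p$;
* $z$ inside $uvx$, adjacent to $u,v,x$;
* $s$ inside $vxz$, adjacent to $v,x,z$.

The backbone edges of the gadget are
$$vs,\quad sx,\quad sz,\quad xp,\quad vq,\quad qc,\quad cw,\quad vm,\quad md .$$

Let us check planarity. Each single vertex is put in a triangular face and joined to the three corners, which splits that face into three triangular faces. So after $d$, the triangle $uvd$ is a face; after $c$, the triangles $uvc$ and $vcd$ are faces; and $m$ uses only the second one. The triangle $pqw$ inside $uvc$ gives an octahedron on $u,v,c,p,q,w$ with inner faces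
$$uvp,\ vcq,\ cuw,\ vpq,\ cqw,\ uwp,\ pqw .$$
So $uvp$ is a face when we insert $x$; then $uvx$ is a face when we insert $z$; then $vxz$ is a face when we insert $s$. The graph stays planar and simple, and no edge is added between old vertices.

The nine backbone edges are all edges of the graph. They form a tree on $v$ and the nine new vertices: $v$ has children $s,q,m$; $s$ has children $x,z$; $x$ has child $p$; $q$ has child $c$; $c$ has child $w$; $m$ has child $d$. So adding $\Gamma$ attaches a pendant tree at $v$ to the backbone.

**Lemma 1.** In every colouring of a pair that contains $\Gamma(u,v,t)$,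
$$(f(u),f(v),f(t))\notin\{(1,2,3),(6,5,4)\}.$$

**Proof.** By the symmetry $i\mapsto 7-i$ it is enough to exclude $u=1$, $v=2$, $t=3$. Suppose we have such a colouring.

**Step 1: $x\in\{3,4\}$.** This step serves to restrict $p$ later. Since $vs$ is a backbone edge, $s\in N(2)=\{4,5,6\}$. The vertices $x,z$ are adjacent to $u$ and $v$, so neither has colour $1$ or $2$; they are adjacent, so $x\ne z$; and $sx,sz$ are backbone edges, so $x,z\in N(s)$.

* If $s=4$, then $x,z\in\{1,2,6\}\setminus\{1,2\}=\{6\}$, so $x=z$, impossible.
* If $s=5$, then $x,z\in\{1,2,3\}\setminus\{1,2\}=\{3\}$, so $x=z$, impossible.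
* So $s=6$, and $x,z\in\{1,2,3,4\}\setminus\{1,2\}=\{3,4\}$.

**Step 2: $p\in\{5,6\}$.** This is the first of three vertices that will be squeezed into two colours. The vertex $p$ is adjacent to $u,v$, and $xp$ is a backbone edge, so $p\in N(x)\setminus\{1,2\}$. This set is $\{5,6\}$ if $x=3$ and $\{6\}$ if $x=4$.

**Step 3: $c\in\{3,5\}$.** This step uses $t=3$. The vertex $d$ is adjacent to $u,v,t$, so $d\in\{4,5,6\}$. The vertex $m$ is joined by backbone edges to $v$ and $d$, so $m\in N(2)\cap N(d)$. By (3), $d=5$ is impossible, $d=4$ forces $m=6$, and $d=6$ forces $m=4$. So $\{d,m\}=\{4,6\}$. The vertex $c$ is adjacent to $u,v,d,m$, so $c\notin\{1,2,4,6\}$.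

**Step 4: $c=3$ and $q\in\{5,6\}$.** The vertex $q$ is joined by backbone edges to $v$ and $c$, so $q\in N(2)\cap N(c)$. By (3), $c=5$ is impossible. So $c=3$ and $q\in\{5,6\}$.

**Step 5: the contradiction.** The edge $cw$ is a backbone edge, so $w\in N(3)=\{1,5,6\}$. Since $w\sim u$ and $u=1$, we get $w\in\{5,6\}$. So $p,q,w$ all have colours in $\{5,6\}$. But they are mutually adjacent. $\square$

**The order of $u,v,t$ and the colour of $t$ matter.** The gadget forbids the ordered triple, not the set of colours. For $(u,v,t)=(1,3,2)$ the gadget can be coloured by
$$s=1,\ x=4,\ z=5,\ p=6,\ q=5,\ w=4,\ c=2,\ d=4,\ m=6 .$$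
The backbone differences along $vs,sx,sz,xp,vq,qc,cw,vm,md$ are $2,3,4,2,2,3,2,3,2$. For the other edges: $d=4$ avoids $u,v,t,c$ with $1,3,2,2$; $c=2$ avoids $u,v,m$ with $1,3,6$; $p=6$ avoids $u,v,q,w$ with $1,3,5,4$; $q=5$ and $w=4$ differ, and $w\ne u$; $x=4$ avoids $u,v$ and $z=5$; $z=5$ avoids $u,v$.

For $(u,v,t)=(1,2,4)$ the gadget can be coloured by
$$s=6,\ x=3,\ z=4,\ p=5,\ q=6,\ w=2,\ c=4,\ d=3,\ m=5 .$$
The backbone differences, in the same order, are $4,3,2,2,4,2,2,3,2$. For the other edges: $d=3$ avoids $u,v,t,c$ with $1,2,4,4$; $c=4$ avoids $u,v,m$ with $1,2,5$; $p=5$ avoids $u,v,q,w$ with $1,2,6,2$; $q=6$ and $w=2$ differ, and $w\ne u$; $x=3$ avoids $u,v$ and $z=4$; $z=4$ avoids $u,v$. Here $d=3$ escapes from Step 3, which is exactly what $t=3$ prevents.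

## The rooted graph $L_1$: excluding the root colours $2$ and $5$

**Definition (square of a path).** The square of the path $a_1a_2\cdots a_n$ is the graph on $a_1,\dots,a_n$ with $a_i\sim a_j$ if and only if $1\le|i-j|\le2$. For $n=4$ it is $K_4$ minus the edge $a_1a_4$: two triangles that share the edge $a_2a_3$.

Take $n=8$ and draw the square of the path as a zigzag strip. It is outerplanar: its outer face is bounded by the cycle $a_1a_2a_4a_6a_8a_7a_5a_3$, which passes through all the vertices, and its bounded faces are the six triangles $T_i=a_ia_{i+1}a_{i+2}$, $1\le i\le6$.

Add a root $r$ in the outer face, adjacent to $a_1,\dots,a_8$, and let all the edges $ra_j$ be backbone edges. The $T_i$ remain faces. Each $T_i$ contains exactly one vertex of each residue class of indices modulo $3$. There are six orderings of the three residue classes and six faces; assign the orderings to the faces bijectively. In the face $T_i$ place $\Gamma(u,v,t)$, where $u,v,t$ are the vertices of $T_i$ in the order of residues assigned to $T_i$. One such assignment is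
$$\begin{array}{c|c|c}
\text{face} & (u,v,t) & \text{residues}\\ \hline
T_1 & (a_1,a_2,a_3) & (1,2,0)\\
T_2 & (a_4,a_3,a_2) & (1,0,2)\\
T_3 & (a_5,a_4,a_3) & (2,1,0)\\
T_4 & (a_5,a_6,a_4) & (2,0,1)\\
T_5 & (a_6,a_7,a_5) & (0,1,2)\\
T_6 & (a_6,a_8,a_7) & (0,2,1)
\end{array}$$

Call the result $L_1$. It is planar and has $1+8+6\cdot 9=63$ vertices. Its backbone is a spanning tree of $L_1$: the star at $r$ with leaves $a_1,\dots,a_8$, and for each gadget a pendant tree attached at the $a_j$ that plays the role of $v$.

**Lemma 2.** In every colouring of $L_1$, $f(r)\in\{1,3,4,6\}$.

**Proof.**

**Step 1: $f(r)\ne5$.** We show that the colours of the $a_j$ depend only on the residue of $j$, so that one gadget receives the forbidden triple. Suppose $f(r)=5$. All $ra_j$ are backbone edges, so $f(a_j)\in N(5)=\{1,2,3\}$ for all $j$. Any three consecutive $a_j$ are mutually adjacent, so they use all of $1,2,3$. Comparing $a_j,a_{j+1},a_{j+2}$ with $a_{j+1},a_{j+2},a_{j+3}$ we get $f(a_{j+3})=f(a_j)$. So the colour of $a_j$ depends only on $j\bmod 3$, and this gives a bijection between residues and the colours $1,2,3$. List the residues in the order: first the one with colour $1$, then the one with colour $2$,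 then the one with colour $3$. This ordering is assigned to some face $T_i$, and the gadget in $T_i$ has $(f(u),f(v),f(t))=(1,2,3)$, which contradicts Lemma 1. (With the table above: if residues $1,2,0$ have colours $3,1,2$, the ordering is $(2,0,1)$, and the gadget in $T_4$ gives the contradiction.)

**Step 2: $f(r)\ne2$.** This is the mirror image. If $f(r)=2$, then all $f(a_j)\in N(2)=\{4,5,6\}$, and in the same way the colours are a bijective function of $j\bmod3$. The gadget whose ordering lists the residues with colours $6,5,4$ in this order has the triple $(6,5,4)$, which contradicts Lemma 1. $\square$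

A triangle whose three vertices are roots of copies of $L_1$ is not contradictory by Lemma 2 alone, since the lemma still allows four colours. One more stage is needed.

## The rooted graph $L_2$: forcing the root into $\{1,6\}$

Here the star on $K_4$ from the five-colour example is used again. It was useless because every $N(i)$ has three elements. Once the leaves are restricted to $\{1,3,4,6\}$, this is no longer so.

Take a $K_4$ on $r,b_1,b_2,b_3$ with backbone edges $rb_1,rb_2,rb_3$. For each $i$ glue a new copy of $L_1$ by identifying its root with $b_i$. For planarity: a planar graph can be drawn with any given vertex on its outer face, so each copy of $L_1$ can be drawn, small enough, in a face incident with $b_i$. Call the result $L_2$. It is planar with $1+3\cdot63=190$ vertices. Gluing trees at single vertices gives a tree, so the backbone is a spanning tree of $L_2$.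

**Lemma 3.** In every colouring of $L_2$, $f(r)\in\{1,6\}$.

**Proof.** The restriction of a colouring of $L_2$ to each copy of $L_1$ is a colouring of $L_1$, so Lemma 2 gives $f(b_i)\in\{1,3,4,6\}$. Since $rb_i$ is a backbone edge, $f(b_i)\in N(f(r))$. So the three mutually adjacent vertices $b_1,b_2,b_3$ have three distinct colours in $N(f(r))\cap\{1,3,4,6\}$. By (2), this set is
$$\begin{array}{c|cccc}
f(r) & 2&3&4&5\\ \hline
N(f(r))\cap\{1,3,4,6\} & \{4,6\}&\{1,6\}&\{1,6\}&\{1,3\}
\end{array}$$
which has only two elements in each case. So $f(r)\notin\{2,3,4,5\}$. $\square$

## The graph on 570 vertices, and its spanning tree of diameter 12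

**Proof of Theorem 1.**

**Step 1: the pair $(G,F)$.** We close the construction as in the five-colour example. Take a triangle $r_1r_2r_3$ and glue a copy of $L_2$ at each vertex, the root being identified with $r_i$. The three edges $r_ir_j$ are not backbone edges. Call the graph $G$ and let $F$ be the union of the three backbone trees of the copies of $L_2$. As before, gluing at single vertices keeps the graph planar. It has $3\cdot190=570$ vertices, and $F$ is a forest with three components.

**Step 2: no $6$-colouring.** In a colouring of $(G,F)$, Lemma 3 applied to each copy gives $f(r_1),f(r_2),f(r_3)\in\{1,6\}$. But $r_1,r_2,r_3$ are mutually adjacent, so two colours cannot suffice. So $(G,F)$ has no $2$-backbone $6$-colouring. A colouring with fewer colours would also be a $6$-colouring, so $\mathrm{BBC}_2(G,F)\ge7$.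

**Step 3: the spanning tree and the value $7$.** Let $T=F+r_1r_2+r_2r_3$. The three components of $F$ together contain all vertices of $G$, and the two added edges connect them without a cycle, so $T$ is a spanning tree of $G$. Every $2$-backbone colouring of $(G,T)$ is one of $(G,F)$, since $F\subseteq T$. With (1) for $q=2$,
$$7\le\mathrm{BBC}_2(G,F)\le\mathrm{BBC}_2(G,T)\le7 .$$

**Step 4: the diameter of $T$.** We first find the eccentricity of the root in the backbone tree of $L_2$. From $r$ one goes to some $b$ (one edge), then to some $a$ of the copy of $L_1$ at $b$ (one edge), then into a gadget tree attached at $a=v$. The gadget tree has depth $3$ below $v$: the branches are $v,s,x,p$ and $v,s,z$ and $v,q,c,w$ and $v,m,d$. So the eccentricity is $1+1+3=5$, attained for example by $r,b,a,s,x,p$ and by $r,b,a,q,c,w$.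

Two vertices in the same copy of $L_2$ are at distance at most $5+5=10$ in $T$. Two vertices in the copies at $r_1$ and $r_2$, or at $r_2$ and $r_3$, are at distance at most $5+1+5=11$. Two vertices in the copies at $r_1$ and $r_3$ are at distance at most $5+1+1+5=12$, and this is attained when each is at distance $5$ from its root. So $T$ has diameter $12$. $\blacksquare$
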